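\title{\'Ad\'am's conjecture fails for simple digraphs}

\begin{abstract}
\'Ad\'am's conjecture asserts that every digraph with a directed cycle has an arc whose reversal reduces the number of directed cycles. It is false for multidigraphs. We show that it is also false for digraphs without loops, parallel arcs and pairs of opposite arcs. For every $r\ge 1$ and every $N\ge n+60r\,(n-1)!$, where $n=18r+15$, we construct a strongly connected bipartite simple digraph on $N$ vertices in which reversing any nonempty set of at most $r$ arcs strictly increases the number of cycles. The digraph consists of $n$ special vertices and fifteen large classes of interchangeable vertices. No cycle contains all $n$ special vertices, while any $n-1$ of them lie on a cycle; both facts are read off from Euler's theorem applied to a multidigraph on $\mathbb Z_{15}$.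
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All digraphs are finite. A \emph{cycle} is a directed cycle and a \emph{path} is a directed path; neither repeats a vertex, and two cycles count as different when their arc sets differ. A digraph is \emph{acyclic} if it has no cycle. To \emph{reverse} an arc $(x,y)$ is to replace it by the arc $(y,x)$. A digraph is \emph{simple} if it has no loops, no parallel arcs and no pair of opposite arcs $(x,y),(y,x)$. A simple digraph is thus an orientation of a simple graph, and reversing arcs produces another orientation of the same graph.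

\'Ad\'am's conjecture states that every digraph that is not acyclic has an arc whose reversal reduces the number of cycles. It holds for some special classes, for example for every non-acyclic digraph that becomes acyclic after a single reversal. It is false for multidigraphs: Thomassen and Grinberg gave counterexamples that are multidigraphs. Among the known counterexamples are some of the form $G^p$, obtained from a simple digraph $G$ by replacing each arc by $p\ge2$ parallel arcs, and some built from Cayley digraphs; these, like the others, contain parallel arcs. The case of simple digraphs is posed as an open problem in \cite{thesis}: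

\begin{quote}
\emph{Does every non-acyclic simple digraph have an arc whose reversal strictly reduces the number of cycles?}
\end{quote}

The answer is no. Recall that a digraph is \emph{strongly connected} if there is a path from every vertex to every other vertex; such a digraph with at least two vertices has a cycle.

\begin{theorem}\label{thm:A}
There is a strongly connected simple digraph $D$ such that, for every arc $a$ of $D$, reversing $a$ strictly increases the number of cycles. Hence \'Ad\'am's conjecture fails for simple digraphs.
\end{theorem}

The construction gives more. Let $D$ be a simple digraph, let $F$ be a set of arcs of $D$, and let $D'$ be obtained from $D$ by reversing all arcs of $F$. A cycle is \emph{lost} if it is a cycle of $D$ but not of $D'$, and \emph{gained} if it is a cycle of $D'$ but not of $D$. The number of cycles increases exactly when more cycles are gained than lost.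

\begin{theorem}\label{thm:B}
Let $r\ge1$, $n=18r+15$ and $N_0=n+60r\,(n-1)!$. For every $N\ge N_0$ there is a strongly connected bipartite simple digraph on exactly $N$ vertices such that reversing all arcs of any nonempty set of at most $r$ arcs strictly increases the number of cycles. Moreover, for every $K$ and all sufficiently large $N$, the digraph can be chosen so that the number of cycles gained is at least $K$ times the number of cycles lost, for every such set.
\end{theorem}

Theorem~\ref{thm:A} is contained in the case $r=1$.

To see what these statements measure, fix a graph and regard the number of cycles as a function on its orientations, two orientations being neighbors when they differ in one arc. The minimum value is $0$: given any orientation and any linear order of the vertices, reversing all arcs that go backwards produces an acyclic orientation. The conjecture says that from every non-acyclic orientation one can walk down to this minimum one arc at a time, losing cycles at each step. Theorem~\ref{thm:A} exhibits a strict local minimum that is not acyclic, and Theorem~\ref{thm:B} one that is strict within distance $r$. The same remark shows that no single strongly connected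 digraph has the property of Theorem~\ref{thm:B} for all $r$: reversing the set of its backward arcs destroys all cycles.

Since $D$ is simple, no arc of $F$ is an arc of $D'$ and no reversed arc is an arc of $D$. So the lost cycles are the cycles of $D$ that contain an arc of $F$, and the gained cycles are the cycles of $D'$ that contain a reversed arc. For a single arc $a=(x,y)$, a gained cycle consists of $(y,x)$ and a path from $x$ to $y$ in $D-a$, and therefore
\begin{equation}\label{eq:change}
\text{change in the number of cycles}=\#\{\text{paths from $x$ to $y$ in } D-a\}-\#\{\text{cycles through } a\}.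
\end{equation}

The simplest cases point to a positive answer. If an arc $a=(x,y)$ lies on a cycle and is the only arc entering $y$, or the only arc leaving $x$, then the first term of \eqref{eq:change} vanishes and reversing $a$ reduces the number of cycles. At the dense extreme, let $D$ be a tournament on $N$ vertices (one arc between any two vertices) with outdegrees $d(x)$, and count only directed triangles. A triple that is not a directed triangle has exactly one vertex with arcs to the other two, so there are $\binom N3-\sum_x\binom{d(x)}2$ directed triangles. Reversing $(x,y)$ lowers $d(x)$ and raises $d(y)$ by one, which changes this number by $d(x)-1-d(y)$. The outdegree cannot decrease along every arc of a cycle, so a non-acyclic tournament has an arc $(x,y)$ with $d(y)\ge d(x)$, and reversing it reduces the number of directed triangles. The analogue of the conjecture for triangles in tournaments is therefore true. The counterexample below lives at the other end of the scale: both terms of \eqref{eq:change} are governed by the longest cycles and paths.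

The proof is self-contained apart from two textbook facts, Euler's theorem and Bernoulli's inequality, which are recalled where they are used.

\section{Longest cycles against longest paths}\label{sec:idea}

Parallel arcs make it easy to let long cycles dominate. Reverse one of the $p$ copies of an arc $(x,y)$ in $G^p$. Each cycle of $G$ of length $\ell$ through $(x,y)$ accounts for $p^{\ell-1}$ lost cycles, and each path of $G$ of length $\ell\ge2$ from $x$ to $y$ accounts for $p^{\ell}$ gained cycles. For large $p$ only the largest exponents matter. Suppose, for instance, that $G$ has $k\ge3$ vertices and $c$ cycles, that no cycle contains all vertices, and that for every arc $(x,y)$ some path from $x$ to $y$ contains all vertices. Then at most $c\,p^{k-2}$ cycles are lost and at least $p^{k-1}$ are gained, so every reversal in $G^p$ increases the number of cycles once $p>c$.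

The obvious way to remove parallel arcs is to subdivide them. This fails: a subdividing vertex has only one entering arc, and by the remark after \eqref{eq:change} reversing that arc gains nothing. The vertices that supply the multiplicity $p$ must have at least two in-neighbors and two out-neighbors. We therefore look at bipartite digraphs with a small side of $n$ \emph{hubs} and a large side of \emph{bulk vertices}, the latter grouped into classes of about $p$ vertices with the same in-neighbors and the same out-neighbors. An arc $a$ has one hub end and one bulk end $w$. A cycle through $a$ with $\ell$ hubs has $\ell-1$ bulk vertices other than $w$, and a path between the ends of $a$ with $\ell$ hubs also has $\ell-1$ bulk vertices other than $w$. Each of these vertices can be exchanged within its class and contributes a factor of about $p$. So the paths win for large $p$ if some path between the ends of $a$ contains all $n$ hubs while no cycle does. The following example shows where such paths come from.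

\begin{example}\label{ex:toy}
Let $|H_0|=2$, $|H_1|=3$ and $|W_0|=|W_1|=p\ge3$, and take all arcs $H_0\to W_0\to H_1\to W_1\to H_0$. The five vertices of $H_0\cup H_1$ are the hubs. A cycle meets $H_0$ and $H_1$ equally often, so it has two or four hubs.

Let $a=(x,w)$ with $x\in H_1$, $w\in W_1$. Choosing the vertices that follow $w$ one at a time, we find $2\cdot p$ cycles through $a$ with two hubs and $2\cdot p\cdot 2\cdot(p-1)\cdot1\cdot(p-1)$ with four. A path from $x$ to $w$ avoiding $a$ ends with an arc from another hub of $H_1$. Choosing the vertices that follow $x$, we find $(p-1)\cdot2\cdot p\cdot2$ such paths with three hubs and $(p-1)\cdot2\cdot p\cdot 2\cdot(p-2)\cdot1\cdot(p-1)\cdot1$ with five. By \eqref{eq:change} the number of cycles changes by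
\[
4p(p-1)^2(p-2)+4p(p-1)-4p(p-1)^2-2p>0 .
\]
A path with five hubs arises from a cycle through the four hubs other than $x$. Such a cycle contains an arc $(x',b)$ with $x'\in H_1$ and $b\in W_1$, and $x'$ is a twin of $x$: it has the same out-neighbors. If the cycle avoids $w$, delete $(x',b)$ and add $(x,b)$ and $(x',w)$. The result is a path from $x$ to $w$ with one hub more than the cycle.

Now let $a=(x,w)$ with $x\in H_0$, $w\in W_0$. The four hubs other than $x$ do not lie on a cycle, and the reversal is a loss: there are $3p+6p(p-1)^2$ cycles through $a$, but a path from $x$ to $w$ avoiding $a$ must end with the only other hub of $H_0$, so it has three hubs and there are $3p(p-1)$ such paths.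
\end{example}

The example tells us what to build: a digraph in which every hub has a twin, no cycle contains all hubs, and for \emph{every} hub $x$ some cycle contains all hubs except $x$. Section~\ref{sec:construction} defines the digraph, Section~\ref{sec:euler} turns both cycle conditions into a question on Eulerian multidigraphs, Section~\ref{sec:hubs} answers it, and Section~\ref{sec:count} does the counting.

\section{The digraph}\label{sec:construction}

Fix $r\ge1$. The indices $i,j,m$ lie in $\mathbb Z_{15}$. Congruences $i\equiv c$ are always modulo $5$, which is meaningful because $5$ divides $15$. For a statement $A$, the bracket $[A]$ is $1$ if $A$ holds and $0$ otherwise. Define $v:\mathbb Z_{15}\to\mathbb Z_{15}$ by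
\[
\begin{gathered}
v(5a)=5a+2,\qquad v(5a+1)=5a+6,\qquad v(5a+2)=5a+9,\\
v(5a+3)=5a+10,\qquad v(5a+4)=5a+8 .
\end{gathered}
\]
We use three properties of $v$.
\begin{itemize}
\item[(V1)] $v(i+5)=v(i)+5$, and modulo $5$ the residues $0,1,2,3,4$ are sent to $2,1,4,0,3$.
\item[(V2)] $v$ is a bijection. Indeed, if $v(i)=v(i')$, then $i'=i+5a$ for some $a$ because $v$ permutes the residues, and $v(i')=v(i)+5a$ forces $5a=0$.
\item[(V3)] $v(i)\notin\{i,i-1\}$, since $v(i)-i$ equals $2,5,7,7,4$ for $i\equiv0,1,2,3,4$.
\end{itemize}
Put
\[
h_i=\begin{cases}2r+1&\text{if } i\equiv0,\\ r+1&\text{otherwise,}\end{cases}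
\qquad n=\sum_i h_i=3(2r+1)+12(r+1)=18r+15 .
\]
Let $1\le p\le P$ be integers. The vertex set of $D$ is the union of thirty disjoint sets $H_i$ and $W_m$ with $|H_i|=h_i$ and $p\le|W_m|\le P$. The $n$ elements of the sets $H_i$ are the \emph{hubs}, a hub in $H_i$ has \emph{class} $i$, and the elements of the sets $W_m$ are the \emph{bulk vertices}. The arcs of $D$ are
\begin{itemize}
\item all arcs from $H_i$ to $W_{v(i)}$, for $i\in\mathbb Z_{15}$, and
\item all arcs from $W_m$ to $H_m\cup H_{m+1}$, for $m\in\mathbb Z_{15}$.
\end{itemize}
Every arc joins a hub and a bulk vertex, so $D$ is bipartite and has no loops, and it has no parallel arcs. A pair of opposite arcs between a hub of class $i$ and a vertex of $W_m$ would require $m=v(i)$ and $i\in\{m,m+1\}$, which (V3) excludes. So $D$ is simple.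

The bound $h_i\ge r+1$ cannot be avoided. The in-neighbors of a vertex $w\in W_{v(i)}$ are the hubs of class $i$. If there were at most $r$ of them, we could reverse all arcs entering $w$; every reversed arc would then leave a vertex that no arc enters, and no cycle would be gained.

\section{Tours and Eulerian multidigraphs}\label{sec:euler}

Which sets of hubs lie on a cycle depends only on classes. Let $S$ be a set of $\ell$ hubs. A \emph{tour} of $S$ is a cyclic ordering $g_1,\dots,g_\ell$ of $S$ (subscripts modulo $\ell$) such that, with $m_q=v(\text{class of }g_q)$,
\[
\text{the class of } g_{q+1} \text{ is } m_q \text{ or } m_q+1 \text{ for every } q .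
\]
The out-neighbors of $g_q$ are the vertices of $W_{m_q}$, and each of them has the set $H_{m_q}\cup H_{m_q+1}$ as its out-neighborhood. Hence the hubs of a cycle of $D$, in the order of the cycle, form a tour. Conversely, if $g_1,\dots,g_\ell$ is a tour and $b_q\in W_{m_q}$ are distinct vertices, then $g_1,b_1,g_2,\dots,g_\ell,b_\ell,g_1$ is a cycle of $D$.

The difficulty is that a tour must use every hub of $S$ exactly once, which is a condition of Hamiltonian type. It becomes tractable when we view a cycle from the bulk side. A hub of class $i$ is entered from $W_i$ or $W_{i-1}$ and leads to $W_{v(i)}$, so it acts as an arc on the index set $\mathbb Z_{15}$, with head $v(i)$ and with tail $i$ or $i-1$. Using every hub once becomes using every arc once.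

For integer vectors $z=(z_i)$ and $t=(t_i)$ with $0\le t_i\le z_i$, let $Q(z,t)$ be the multidigraph on $\mathbb Z_{15}$ that has, for each $i$,
\[
t_i \text{ arcs } i\to v(i)\qquad\text{and}\qquad z_i-t_i \text{ arcs } i-1\to v(i).
\]
These are the $z_i$ arcs \emph{of class} $i$. By (V3) none of them is a loop. A multidigraph is \emph{balanced} if the indegree equals the outdegree at every vertex, and \emph{connected} if its underlying undirected graph is connected. An \emph{Eulerian circuit} is a closed directed walk that traverses every arc exactly once. Euler's theorem states that a balanced connected multidigraph has an Eulerian circuit.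

\begin{lemma}\label{lem:euler}
Let $S$ be a set of hubs with $z_i=|S\cap H_i|\ge1$ for all $i$. Then $S$ has a tour if and only if there is a vector $t$ with $0\le t_i\le z_i$ such that $Q(z,t)$ is balanced and connected. The multidigraph $Q(z,t)$ is balanced if and only if
\begin{equation}\label{eq:balance}
t_m-t_{m+1}=z_{v^{-1}(m)}-z_{m+1}\qquad\text{for all } m\in\mathbb Z_{15}.
\end{equation}
\end{lemma}

\begin{proof}
The arcs entering $m$ are the arcs of class $v^{-1}(m)$, so the indegree of $m$ is $z_{v^{-1}(m)}$. The arcs leaving $m$ are $t_m$ arcs of class $m$ and $z_{m+1}-t_{m+1}$ arcs of class $m+1$. Equating the two degrees gives \eqref{eq:balance}.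

Let $g_1,\dots,g_\ell$ be a tour of $S$. To the hub $g_{q+1}$ assign an arc $e_{q+1}$ from $m_q$ to $m_{q+1}$. If $g_{q+1}$ has class $i$, then $m_{q+1}=v(i)$ and $m_q\in\{i,i-1\}$. Let $t_i$ be the number of hubs of class $i$ whose arc has tail $i$. Then the arcs $e_1,\dots,e_\ell$ form $Q(z,t)$, and in this order they are an Eulerian circuit. A closed walk leaves each vertex as often as it enters it, so $Q(z,t)$ is balanced. Every vertex has positive indegree and so lies on the walk; hence $Q(z,t)$ is connected.

Conversely, let $Q(z,t)$ be balanced and connected, with Eulerian circuit $e_1,\dots,e_\ell$. For each $i$ match the $z_i$ arcs of class $i$ bijectively with the hubs in $S\cap H_i$, and let $g_q$ be the hub matched with $e_q$. The head of $e_q$ is $m_q$, and this is the tail of $e_{q+1}$. An arc with tail $m_q$ has class $m_q$ or $m_q+1$, so $g_1,\dots,g_\ell$ is a tour.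
\end{proof}

This translation explains why each $W_m$ sends arcs to two classes of hubs. If the tail of each hub were fixed, as in Example~\ref{ex:toy} (two arcs from $1$ to $0$ and three from $0$ to $1$), there would be one loopless multidigraph $Q$, and we would need $Q-e$ to be balanced for every arc $e$. Then the tail of $e$ is the unique vertex of $Q$ whose outdegree exceeds its indegree, and the head is the unique vertex whose indegree exceeds its outdegree. All arcs would be parallel, and $Q-e$ would not be balanced as soon as $Q$ has two arcs. The choice of tails lets us restore the balance after any deletion. In exchange the full set of hubs can be balanced too, and the obstruction to a tour of all hubs will be connectivity.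

\section{All hubs, and all hubs but one}\label{sec:hubs}

Take first the set of all hubs, so $z=h$. By (V1), $v^{-1}(m)\equiv0$ if and only if $m\equiv2$, and $m+1\equiv0$ if and only if $m\equiv4$. Let $u_i=r$ for $i\equiv0,1,2$ and $u_i=0$ for $i\equiv3,4$. Then
\begin{equation}\label{eq:u}
h_{v^{-1}(m)}-h_{m+1}=r[m\equiv2]-r[m\equiv4]=u_m-u_{m+1}\qquad\text{for all } m .
\end{equation}
So $u$ solves \eqref{eq:balance} for $z=h$, and we write every vector $t$ as $t_i=u_i+\varepsilon_i$. Table~\ref{tab:arcs} lists the arcs of $Q(h,u+\varepsilon)$, and Figure~\ref{fig:mod5} shows them modulo $5$. Put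
\[
T_1=\{1,6,11\},\qquad T_3=\{3,8,13\},\qquad M=\{i: i\equiv0,2,4\}.
\]

\begin{table}[ht]
\centering
\begin{tabular}{c|cc|cc}
class $i$ & $i\to v(i)$ & $t_i$ & $i-1\to v(i)$ & $h_i-t_i$\\ \hline
$5a$ & $5a\to5a+2$ & $r+\varepsilon_i$ & $5a-1\to5a+2$ & $r+1-\varepsilon_i$\\
$5a+1$ & $5a+1\to5a+6$ & $r+\varepsilon_i$ & $5a\to5a+6$ & $1-\varepsilon_i$\\
$5a+2$ & $5a+2\to5a+9$ & $r+\varepsilon_i$ & $5a+1\to5a+9$ & $1-\varepsilon_i$\\
$5a+3$ & $5a+3\to5a+10$ & $\varepsilon_i$ & $5a+2\to5a+10$ & $r+1-\varepsilon_i$\\
$5a+4$ & $5a+4\to5a+8$ & $\varepsilon_i$ & $5a+3\to5a+8$ & $r+1-\varepsilon_i$
\end{tabular}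
\caption{The arcs of $Q(h,u+\varepsilon)$ and their multiplicities.}\label{tab:arcs}
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={circle,draw,inner sep=2pt,minimum size=6mm}]
\node (a0) at (0,1.5) {$0$};
\node (a2) at (0,0) {$2$};
\node (a4) at (0,-1.5) {$4$};
\node (a1) at (-2.6,0) {$1$};
\node (a3) at (2.6,0) {$3$};
\path[->,thick] (a0) edge[bend left=25] (a2) (a2) edge[bend left=25] (a0)
  (a4) edge[bend left=25] (a2) (a2) edge[bend left=25] (a4)
  (a1) edge[loop left] (a1) (a3) edge[loop right] (a3);
\path[->,thick,dashed] (a0) edge (a1) (a1) edge (a4);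
\path[->,thick,dotted] (a3) edge (a0) (a4) edge (a3);
\end{tikzpicture}
\caption{The ten types of arcs of the multidigraph $Q(h,u+\varepsilon)$ on $\mathbb Z_{15}$, with $\varepsilon_i\in\{0,1\}$, after reducing the vertices modulo $5$. Solid arcs are always present; the loops stand for the triangles $1\to6\to11\to1$ and $3\to8\to13\to3$. A dashed arc of class $i$ is present only if $\varepsilon_i=0$, a dotted arc of class $i$ only if $\varepsilon_i=1$. If $\varepsilon$ is constant, residue $3$ or residue $1$ is cut off.}\label{fig:mod5}
\end{figure}

\begin{lemma}\label{lem:all}
The set of all hubs has no tour.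
\end{lemma}

\begin{proof}
Let $0\le t_i\le h_i$ and suppose that $Q(h,t)$ is balanced. By \eqref{eq:balance} and \eqref{eq:u}, $\varepsilon_m-\varepsilon_{m+1}=0$ for all $m$, so $\varepsilon_i$ is a constant $\varepsilon$. From $t_3=\varepsilon\ge0$ and $h_1-t_1=1-\varepsilon\ge0$ we get $\varepsilon\in\{0,1\}$.

Let $\varepsilon=0$. By Table~\ref{tab:arcs}, the arcs with exactly one end in $T_3$ are those of the forms $5a+3\to5a+10$ and $5a+4\to5a+8$. They have multiplicity $\varepsilon=0$, so no arc joins $T_3$ to the other vertices.

Let $\varepsilon=1$. The arcs with exactly one end in $T_1$ are those of the forms $5a\to5a+6$ and $5a+1\to5a+9$. They have multiplicity $1-\varepsilon=0$, so no arc joins $T_1$ to the other vertices.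

In both cases $Q(h,t)$ is disconnected, and Lemma~\ref{lem:euler} gives the claim.
\end{proof}

Here the $r$ extra hubs in the classes $i\equiv0$ are used. They force $t$ to jump by $r$, and this leaves room for only two balanced choices. If all classes had $r+1$ hubs, the constant vector $t_i=1$ would satisfy \eqref{eq:balance}, both $i\to v(i)$ and $i-1\to v(i)$ would be present for every $i$, these two arcs would connect $i-1$ with $i$, and all hubs would have a tour.

The choice $\varepsilon=0$ attaches $T_1$ to $M$ but not $T_3$, and the choice $\varepsilon=1$ attaches $T_3$ but not $T_1$. Deleting a hub of class $j$ changes the right side of \eqref{eq:balance} in two places, so $\varepsilon$ is no longer constant: it can be $0$ on one interval of $\mathbb Z_{15}$ and $1$ on the complementary interval, and then both sets can be attached.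

\begin{example}\label{ex:tour}
Let $r=1$, so $n=33$, and delete a hub of class $0$. Take $\varepsilon_i=0$ for $i=0,1,2$ and $\varepsilon_i=1$ otherwise. Table~\ref{tab:arcs}, with one of the two arcs $14\to2$ of class $0$ removed, gives the following $32$ arcs, listed by tail:
\[
\begin{array}{lllll}
0\to2,6 & 1\to6,9 & 2\to9,10 & 3\to8,10 & 4\to7,8\\
5\to7,7 & 6\to11,11 & 7\to0,14,14 & 8\to0,13 & 9\to12,13\\
10\to12,12 & 11\to1,1 & 12\to4,4,5 & 13\to3,5 & 14\to2,3 .
\end{array}
\]
The closed walk
\[
\begin{gathered}
0,\,6,\,11,\,1,\,6,\,11,\,1,\,9,\,13,\,5,\,7,\,14,\,2,\,10,\,12,\,4,\,7,\\
14,\,3,\,10,\,12,\,5,\,7,\,0,\,2,\,9,\,12,\,4,\,8,\,13,\,3,\,8,\,0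
\end{gathered}
\]
uses each of them once. It enters $T_1$ by $0\to6$ and leaves it by $1\to9$, the arcs of classes $1$ and $2$ that exist because $\varepsilon_1=\varepsilon_2=0$; it enters and leaves $T_3$ by arcs such as $9\to13$ and $13\to5$, which exist because $\varepsilon_9=\varepsilon_{13}=1$. The walk is the sequence of indices $m$ of the sets $W_m$ visited by a cycle through the remaining $32$ hubs.
\end{example}

\begin{lemma}\label{lem:butone}
Let $x$ be a hub. The set of hubs other than $x$ has a tour $g_1,\dots,g_{n-1}$. Each $m\in\mathbb Z_{15}$ equals $m_q$ for at least $r$ and at most $2r+1$ indices $q$.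
\end{lemma}

\begin{proof}
Let $j$ be the class of $x$, and let $z_i=h_i-[i=j]$, so $r\le z_i\le 2r+1$. The number of $q$ with $m_q=m$ is $z_{v^{-1}(m)}$, which gives the second statement for any tour.

The definition of a tour involves only $v$ and the sizes $h_i$, and the shift $i\mapsto i+5$ commutes with $v$ and preserves $h$. So we may assume $j\in\{0,1,2,3,4\}$. Let $I=\{j,j+1,\dots,v(j)\}$; for $j=0,1,2,3,4$ this interval ends at $v(j)=2,6,9,10,8$. Put
\[
\varepsilon_i=[\,i\notin I\,],\qquad t_i=u_i+\varepsilon_i .
\]
Then $0\le t_i\le z_i$: for $i\ne j$ we have $t_i\le r+1\le h_i=z_i$, and $t_j=u_j\le r\le z_j$. Let $Q=Q(z,t)$. Its multiplicities are those of Table~\ref{tab:arcs}, except that the arc $j-1\to v(j)$ has multiplicity $h_j-t_j-1$.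

\emph{$Q$ is balanced.} Since $v^{-1}(m)=j$ if and only if $m=v(j)$, equation \eqref{eq:u} gives
\[
z_{v^{-1}(m)}-z_{m+1}=u_m-u_{m+1}-[m=v(j)]+[m+1=j].
\]
So \eqref{eq:balance} is equivalent to $\varepsilon_m-\varepsilon_{m+1}=[m+1=j]-[m=v(j)]$. This holds: $I$ is a nonempty interval different from $\mathbb Z_{15}$, so $\varepsilon$ drops from $1$ to $0$ in the step from $j-1$ to $j$, rises from $0$ to $1$ in the step from $v(j)$ to $v(j)+1$, and is unchanged in all other steps.

\emph{$Q$ is connected.} The entries $r+\varepsilon_i$ and $r+1-\varepsilon_i$ of Table~\ref{tab:arcs} are at least $r$. If the exceptional arc $j-1\to v(j)$ has the entry $r+1-\varepsilon_j$, its multiplicity in $Q$ is $r+1-0-1=r$, because $\varepsilon_j=0$. Since $r\ge1$, for every $a$ the following arcs are present: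
\[
\begin{gathered}
5a\to5a+2,\qquad 5a-1\to5a+2,\qquad 5a+1\to5a+6,\\
5a+2\to5a+9,\qquad 5a+2\to5a+10,\qquad 5a+3\to5a+8 .
\end{gathered}
\]
The arcs $5a+1\to5a+6$ connect $T_1$, and the arcs $5a+3\to5a+8$ connect $T_3$. The arcs $5a+2\to5a+9$ and $5a+9\to5a+12$ (the latter is of the second form, with $a+2$ in place of $a$) connect $5a+2$ with $5a+12$, so $2,12,7$ lie in one component. The arcs $5a\to5a+2$ and $5a-1\to5a+2$ join the vertices $i\equiv0$ and $i\equiv4$ to this component. So each of $T_1$, $T_3$ and $M$ lies in one component, and it remains to link them.

For $T_1$, let $i=1$ if $j=0$ and $i=6$ if $j\in\{1,2,3,4\}$. Then $i\in I$, $i\ne j$ and $i\equiv1$, so the arc $i-1\to v(i)$ has multiplicity $1-\varepsilon_i=1$. It is the arc $0\to6$ or $5\to11$, from $M$ to $T_1$. For $T_3$, note that $I\subseteq\{0,\dots,10\}$, so $\varepsilon_{13}=1$ and the arc $13\to v(13)=5$ from $T_3$ to $M$ is present.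

By Lemma~\ref{lem:euler}, the hubs other than $x$ have a tour.
\end{proof}

The proof of Lemma~\ref{lem:all} uses only the residues of $v$ modulo $5$. The index set is nevertheless $\mathbb Z_{15}$ for two reasons. Modulo $5$ we would have $v(1)=1$ and $v(4)=3=4-1$, so the triangles on $T_1$ and $T_3$ would collapse to loops, (V3) would fail, and $D$ would have opposite arcs. And the last step of the proof above needs room: the interval from $j$ to $v(j)$ has to be long enough to provide the link to $T_1$ and short enough to leave the link to $T_3$.

In the digraph on the hubs with an arc from $g$ to $g'$ whenever $g\to b\to g'$ for some bulk vertex $b$, a tour of $S$ is a cycle with vertex set $S$. Lemmas~\ref{lem:all} and~\ref{lem:butone} say that this digraph has no cycle through all vertices but acquires one when any vertex is deleted. For $D$ itself we obtain the following.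

\begin{proposition}\label{prop:structure}
Every cycle of $D$ has $\ell$ hubs and $\ell$ bulk vertices for some $\ell$ with $2\le\ell\le n-1$. If $p\ge2r+1$, then $D$ is strongly connected.
\end{proposition}

\begin{proof}
A cycle alternates between hubs and bulk vertices. It has $\ell\ge2$ because $D$ has no opposite arcs, and $\ell\le n-1$ because its hubs form a tour and Lemma~\ref{lem:all} applies.

Let $p\ge2r+1$. For a hub $x$ take the tour of Lemma~\ref{lem:butone}. At most $2r+1$ of the $m_q$ have the same value, so distinct vertices $b_q\in W_{m_q}$ can be chosen, and there is a cycle through all hubs except $x$. Take such cycles for two different hubs $x$ and $x'$. Together they contain all hubs, and they share a hub because $n\ge3$. So there is a path from any hub to any other. A vertex of $W_m$ has an in-neighbor in $H_{v^{-1}(m)}$ and an out-neighbor in $H_m$, so $D$ is strongly connected.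
\end{proof}

\section{Cycles lost and cycles gained}\label{sec:count}

We now make the comparison of exponents precise. For the loss a crude bound suffices, which allows the hubs to appear in any order.

\begin{lemma}\label{lem:lost}
Every arc of $D$ lies on fewer than $2\,(n-1)!\,P^{\,n-2}$ cycles.
\end{lemma}

\begin{proof}
Fix an arc and consider the cycles through it with exactly $\ell$ hubs, where $2\le\ell\le n-1$ by Proposition~\ref{prop:structure}. Traverse such a cycle starting with the given arc, whose ends are one hub and one bulk vertex. The other $\ell-1$ hubs, in order, can be chosen in at most $(n-1)!/(n-\ell)!$ ways. Each of the other $\ell-1$ bulk vertices lies in the set $W_m$ determined by the hub that precedes it, so these vertices can then be chosen in at most $P^{\ell-1}\le P^{n-2}$ ways. With $k=n-\ell\ge1$, the number of cycles through the arc is at most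
\[
(n-1)!\,P^{n-2}\sum_{k\ge1}\frac1{k!}<(n-1)!\,P^{n-2}\sum_{k\ge1}\frac1{2^{k-1}}=2\,(n-1)!\,P^{n-2}.\qedhere
\]
\end{proof}

The exponent $n-2$ is where Lemma~\ref{lem:all} enters; it makes the sum start at $k=1$. For the gain we cut open a cycle through all hubs but one, as in Example~\ref{ex:toy}. When several arcs are reversed, the new difficulty is that the path must avoid all of them. All arcs of the path but one will have an end among the freely chosen bulk vertices, which we keep away from the reversed arcs. The remaining arc has to be selected, and this is possible because at least $r$ candidates face at most $r-1$ other reversed arcs.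

\begin{lemma}\label{lem:gained}
Let $p>3r$, let $F$ be a set of at most $r$ arcs of $D$, and let $a\in F$. Then $D-F$ has at least $(p-3r)^{n-1}$ paths from the tail of $a$ to the head of $a$.
\end{lemma}

\begin{proof}
Let $x$ be the hub end and $w$ the bulk end of $a$, and let $g_1,\dots,g_{n-1}$ be a tour of the hubs other than $x$ (Lemma~\ref{lem:butone}). Below we fix a rotation of the subscripts that depends only on $F$ and $a$. Let $B$ be the set of bulk vertices incident with an arc of $F$. Each arc has exactly one bulk end, so $|B|\le r$, and $w\in B$.

Call a sequence $b_1,\dots,b_{n-1}$ \emph{admissible} if its terms are distinct and $b_q\in W_{m_q}\setminus B$ for all $q$. Choose the terms one after another. At most $2r+1$ indices share the value $m_q$, so the choice of $b_q$ excludes at most $2r$ earlier terms and at most $r$ vertices of $B$. Hence there are at least $(p-3r)^{n-1}$ admissible sequences. Each of them gives a cycle $g_1,b_1,\dots,g_{n-1},b_{n-1},g_1$ that avoids $x$ and $w$, and we cut it at one of the two arcs at $b_{n-1}$.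

\emph{Case $a=(x,w)$.} Let $j$ be the class of $x$, so $w\in W_{v(j)}$. There are $h_j-1\ge r$ hubs $x'\ne x$ of class $j$. The arcs $(x',w)$ are distinct and different from $a$, and $|F\setminus\{a\}|\le r-1$, so $(x',w)\notin F$ for some such $x'$. Rotate the tour so that $g_{n-1}=x'$; then $m_{n-1}=v(j)$. For an admissible sequence consider
\[
x,\;b_{n-1},\;g_1,\;b_1,\;g_2,\;\dots,\;b_{n-2},\;g_{n-1},\;w .
\]
The pair $(x,b_{n-1})$ is an arc because $x\in H_j$ and $b_{n-1}\in W_{v(j)}$, the pair $(g_{n-1},w)=(x',w)$ is an arc, and the other consecutive pairs are arcs of the cycle.

\emph{Case $a=(w,x)$.} Let $w\in W_m$, so $x\in H_m\cup H_{m+1}$. There are at least $r$ indices $q$ with $m_q=m$, and for each of them $(w,g_{q+1})$ is an arc. These arcs are distinct, and different from $a$ because $g_{q+1}\ne x$. So $(w,g_{q+1})\notin F$ for some such $q$. Rotate the tour so that this index becomes $n-1$; then $m_{n-1}=m$ and $(w,g_1)\notin F$. For an admissible sequence consider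
\[
w,\;g_1,\;b_1,\;g_2,\;\dots,\;g_{n-1},\;b_{n-1},\;x .
\]
The pair $(w,g_1)$ is an arc, the pair $(b_{n-1},x)$ is an arc because $b_{n-1}\in W_m$, and the other consecutive pairs are arcs of the cycle.

In both cases the vertices are distinct, so we have a path from the tail of $a$ to the head of $a$. Every arc of the path other than the one at $w$ has some $b_q\notin B$ as an end and is therefore not in $F$. The arc at $w$ is not in $F$ by the choice of the rotation. So the path lies in $D-F$. The order of the hubs is fixed, so different admissible sequences give different paths.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]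
Let $N\ge N_0$ and write $N-n=15p+s$ with $0\le s<15$. Since $N-n\ge15\cdot4r\,(n-1)!$, we have $p\ge4r\,(n-1)!$; in particular $p>3r$ and $p\ge2r+1$. Let $s$ of the sets $W_m$ have $p+1$ elements and the others $p$ elements, and put $P=p+1$. The digraph $D$ has exactly $N$ vertices, it is simple and bipartite, and it is strongly connected by Proposition~\ref{prop:structure}.

Let $F$ be a set of arcs with $1\le|F|\le r$, let $D'$ be obtained by reversing them, and let $L$ and $G$ be the numbers of cycles lost and gained. A lost cycle contains an arc of $F$, so Lemma~\ref{lem:lost} gives
\[
L<2r\,(n-1)!\,(p+1)^{n-2}.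
\]
Fix $a\in F$. A path in $D-F$ from the tail to the head of $a$, together with the reverse of $a$, is a gained cycle, and different paths give different cycles. So $G\ge(p-3r)^{n-1}$ by Lemma~\ref{lem:gained}.

Bernoulli's inequality states that $(1-\xi)^k\ge1-k\xi$ for $0\le\xi\le1$ and integers $k\ge1$. From $(n-2)!\ge2$ and $r\ge1$ we get
\[
p+1>4r\,(n-1)!\ge8r\,(n-1)\ge2(3r+1)(n-1).
\]
Since $p-3r=(p+1)(1-\xi)$ with $\xi=(3r+1)/(p+1)$, it follows that
\[
G\ \ge\ (p+1)^{n-1}\Bigl(1-\frac{(3r+1)(n-1)}{p+1}\Bigr)\ \ge\ \frac12\,(p+1)^{n-1}.
\]
Writing $\frac12(p+1)^{n-1}$ as the product of $\frac{p+1}{4r\,(n-1)!}$ and $2r\,(n-1)!\,(p+1)^{n-2}$, we obtain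
\[
G\ >\ \frac{p+1}{4r\,(n-1)!}\;L .
\]
The factor in front of $L$ is greater than $1$, so $G>L$ and the number of cycles strictly increases. The factor does not depend on $F$, and since $p+1>(N-n)/15$ it tends to infinity with $N$ for fixed $r$. This gives the last statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} with $r=1$ and $N=N_0$. The digraph has $33$ hubs and fifteen sets $W_m$ of $4\cdot32!$ vertices each. It is simple and strongly connected, hence not acyclic, and reversing any one arc strictly increases the number of cycles.
\end{proof}

\begin{thebibliography}{1}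

\bibitem{thesis}
\emph{\'Ad\'am's Conjecture and Arc Reversal Problems},\\
\texttt{https://scholarworks.lib.csusb.edu/cgi/viewcontent.cgi?article=1409\&context=etd}

\end{thebibliography}
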